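\title{Perfect information versus bounded memory in the Menger game}

\begin{abstract}
In the Menger game on a space, one player chooses open covers, and the other answers each cover with a set covered by finitely many of its members and tries to exhaust the space in $\omega$ rounds. We construct in ZFC a zero-dimensional Hausdorff Lindel\"of P-space $X$ of size $\aleph_1$ and Cantor--Bendixson height $3$ on which the second player has a winning strategy, but none that depends only on the round number and the last two covers. We also show that a winning strategy which eventually forgets every round can always be replaced by a winning $2$-Markov strategy, that on $X$ permanent access to the first cover is exactly what is missing, that on $\omega\times X$ permanent access to finitely many covers does not suffice, and that the size of $X$ and, among regular scattered spaces of that size, its height are least possible.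
\end{abstract}

\section{The game and the results}\label{sec:intro}

Let $Y$ be a topological space. The \emph{Menger game} $\operatorname{Men}(Y)$ has two players, $\mathsf{C}$ and $\mathsf{F}$, and one round for each $n<\omega$. In round $n$, $\mathsf{C}$ chooses an open cover $\mathcal{U}_n$ of $Y$, and then $\mathsf{F}$ chooses a set $F_n\subseteq Y$ that is \emph{legal} for $\mathcal{U}_n$, meaning that finitely many members of $\mathcal{U}_n$ cover it. Player $\mathsf{F}$ wins the play if $Y=\bigcup_{n<\omega}F_n$; otherwise $\mathsf{C}$ wins.

A \emph{strategy} for $\mathsf{F}$ is a sequence $\sigma=(\sigma_n)_{n<\omega}$ of functions, where $\sigma_n$ assigns to each sequence $(\mathcal{U}_0,\dots,\mathcal{U}_n)$ of open covers a set that is legal for $\mathcal{U}_n$. It is \emph{winning} if $Y=\bigcup_n\sigma_n(\mathcal{U}_0,\dots,\mathcal{U}_n)$ for every infinite sequence of open covers. These are the perfect-information strategies: the earlier answers of $\mathsf{F}$ need not be listed among the arguments, because they can be recomputed from the covers. For $k\ge1$, a strategy is \emph{$k$-Markov} if its move in round $n$ depends only on $n$ and on the last $k$ covers (on all the covers played so far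 when $n<k$). A player who follows a $k$-Markov strategy reads a clock and sees a window of $k$ covers, but cannot tell which points it covered before the window.

Two simple cases bound the range of interest. If $Y=\bigcup_nK_n$ with each $K_n$ compact, then $K_n$ is legal for every cover, and playing $K_n$ in round $n$ is a winning $1$-Markov strategy; this applies to every countable space. In the other direction, if $\mathsf{F}$ has any winning strategy, then $Y$ is Lindel\"of: when $\mathsf{C}$ plays the same cover $\mathcal{U}$ in every round, the answers cover $Y$, and each of them lies in finitely many members of $\mathcal{U}$.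

Memory begins to matter on the space $L=\omega_1\cup\{\infty\}$ in which the ordinals are isolated and the neighborhoods of $\infty$ have countable complement. There $\mathsf{F}$ wins by covering $\infty$ in round $0$ and then listing the countably many points that are left. This strategy consults $\mathcal{U}_0$ forever, and no $1$-Markov strategy wins on $L$; but a $2$-Markov strategy does (Section~\ref{sec:two}). Moreover, on every space a window of length $k\ge2$ is worth no more than a window of length $2$ (Theorem~\ref{thm:sharp}(a)). So the following question, posed in \cite{ACF}, asks whether bounded memory is weaker than perfect information at all.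

\medskip
\noindent\emph{Is there a space $Y$ such that $\mathsf{F}$ has a winning strategy in $\operatorname{Men}(Y)$ but no winning $2$-Markov strategy?}
\medskip

The example of $L$ suggests the answer no: two consecutive covers can stand in for a cover that was seen long ago, and this ability passes to countable unions (Lemma~\ref{lem:union}). The answer is yes. All results below are proved in ZFC, with no further assumptions. The example $X$, defined in Section~\ref{sec:X}, consists of $\aleph_1$ copies of $L$ and one more point, placed relative to the copies as $\infty$ is placed relative to the isolated points of $L$.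

\begin{theorem}\label{thm:main}
The space $X$ is a zero-dimensional Hausdorff Lindel\"of P-space with $|X|=\aleph_1$ and Cantor--Bendixson height $3$. Player $\mathsf{F}$ has a winning strategy in $\operatorname{Men}(X)$ but no winning $2$-Markov strategy.
\end{theorem}

To measure how much memory is missing, we allow windows of any shape. An \emph{information system} is a sequence $W=(W(n))_{n<\omega}$ with $n\in W(n)\subseteq\{0,\dots,n\}$, and a \emph{$W$-strategy} is a strategy whose move in round $n$ depends only on $n$ and $(\mathcal{U}_m)_{m\in W(n)}$. Round $m$ is \emph{eventually forgotten} if $m\in W(n)$ for only finitely many $n$. The $k$-Markov strategies are the $W$-strategies for $W(n)=\{m<\omega:n-k<m\le n\}$, and here every round is eventually forgotten.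

\begin{theorem}\label{thm:sharp}
\leavevmode
\begin{enumerate}
\item[(a)] Let $Y$ be any space and $W$ an information system in which every round is eventually forgotten. If $\mathsf{F}$ has a winning $W$-strategy in $\operatorname{Men}(Y)$, then $\mathsf{F}$ has a winning $2$-Markov strategy. Hence no such $W$-strategy wins on $X$; in particular, no $k$-Markov strategy wins on $X$, for any $k$.
\item[(b)] In $\operatorname{Men}(X)$, player $\mathsf{F}$ has a winning strategy whose move in round $n$ depends only on $n,\mathcal{U}_0,\mathcal{U}_{n-1},\mathcal{U}_n$, but none whose move depends only on $n,\mathcal{U}_0,\mathcal{U}_n$.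
\item[(c)] Let $Z=\omega\times X$ with $\omega$ discrete. Then $Z$ is a zero-dimensional Hausdorff Lindel\"of P-space of size $\aleph_1$ and height $3$, and $\mathsf{F}$ has a winning strategy in $\operatorname{Men}(Z)$, but no $W$-strategy wins if all but finitely many rounds are eventually forgotten in $W$.
\item[(d)] Suppose that $\mathsf{F}$ has a winning strategy in $\operatorname{Men}(Y)$. If $Y$ is countable, then $\mathsf{F}$ has a winning $1$-Markov strategy. If $Y$ is regular, $T_1$, scattered of height at most $2$, and $|Y|\le\aleph_1$, then $\mathsf{F}$ has a winning $2$-Markov strategy.
\end{enumerate}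
\end{theorem}

By (d), size $\aleph_1$ is least possible for a space that answers the question, and among regular $T_1$ scattered spaces of that size height $3$ is least possible. By (c), a winning strategy on $Z$ must keep returning to infinitely many moves of $\mathsf{C}$.

Section~\ref{sec:two} treats $L$ and proves (d), which explains why a third level is needed. The proof of Theorem~\ref{thm:main} uses only Lemma~\ref{lem:escape} and Sections~\ref{sec:X} and~\ref{sec:main}. Parts (a)--(c) are proved in Section~\ref{sec:forget}.

\section{Conventions and a counting lemma}\label{sec:prelim}

An ordinal is the set of smaller ordinals, so each $\delta<\omega_1$ is a countable set. Every countable subset of $\omega_1$ has supremum below $\omega_1$; hence a subset of $\omega_1$ is uncountable if and only if it is unbounded. A function from an uncountable set to a countable set is constant on an uncountable subset, and a countable set has countably many finite subsets.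

A space is \emph{Lindel\"of} if every open cover has a countable subcover. Closed subspaces of Lindel\"of spaces are Lindel\"of, and discrete Lindel\"of spaces are countable. A \emph{P-space} is a space in which countable intersections of open sets are open. A space is \emph{regular} if for every point $p$ and every open $U\ni p$ there is an open $V$ with $p\in V\subseteq\overline{V}\subseteq U$, and \emph{zero-dimensional} if it has a base of clopen sets; zero-dimensional spaces are regular. The \emph{derived set} $Y'$ is the set of non-isolated points of $Y$. It is closed, since the isolated points form an open set. Put $Y^{(0)}=Y$ and $Y^{(k+1)}=(Y^{(k)})'$, each derived set carrying the subspace topology. Only finite heights occur below: $Y$ is \emph{scattered of (Cantor--Bendixson) height at most $k$} if $Y^{(k)}=\emptyset$, and its height is the least such $k$.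

For $A\subseteq Y$ and an open cover $\mathcal{U}$ of $Y$, let $\mathcal{U}|A=\{U\cap A:U\in\mathcal{U}\}$, an open cover of the subspace $A$. A set that is legal for $\mathcal{U}|A$ is legal for $\mathcal{U}$, and a finite set is legal for every cover. If $\mathcal{U}$ is a partition, a legal set meets only finitely many cells, since the finitely many cells that cover it are disjoint from all the others.

Every victory of $\mathsf{C}$ in this paper comes from one observation. Think of $\varepsilon$ as a move of $\mathsf{C}$ and of $a_n(\varepsilon)$ as the finite set of ordinals caught by the answer in round $n$.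

\begin{lemma}\label{lem:escape}
Let $N$ be a countable set. For $n\in N$ let $E_n\subseteq\omega_1$ be uncountable, and let $a_n(\varepsilon)$ be a finite subset of $\omega_1$ for each $\varepsilon\in E_n$. Then there is a countable set $D\subseteq\omega_1$ such that for every $\xi\in\omega_1\setminus D$ and every $n\in N$ there is $\varepsilon\in E_n$ with $\varepsilon>\xi$ and $\xi\notin a_n(\varepsilon)$.
\end{lemma}

\begin{proof}
Let $D_n$ be the set of $\xi<\omega_1$ such that $\xi\in a_n(\varepsilon)$ for every $\varepsilon\in E_n$ with $\varepsilon>\xi$. If $D_n$ were infinite, we could take a countably infinite $B\subseteq D_n$ and, since $B$ is bounded and $E_n$ is unbounded, some $\varepsilon\in E_n$ above all elements of $B$. Then $B\subseteq a_n(\varepsilon)$, although $a_n(\varepsilon)$ is finite. So each $D_n$ is finite, and $D=\bigcup_{n\in N}D_n$ is as required.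
\end{proof}

\section{Spaces of height two}\label{sec:two}

\subsection*{One cover is not enough on $L$}

A set $U\subseteq L=\omega_1\cup\{\infty\}$ is open if $\infty\notin U$ or $L\setminus U$ is countable. For $\delta<\omega_1$ let $\mathcal{V}(\delta)$ be the open partition of $L$ with cells $\{\xi\}$ for $\xi<\delta$ and $\{\infty\}\cup[\delta,\omega_1)$. A set is legal for $\mathcal{V}(\delta)$ exactly when it contains only finitely many ordinals below $\delta$.

\begin{proposition}\label{prop:L}
Player $\mathsf{F}$ has no winning $1$-Markov strategy in $\operatorname{Men}(L)$.
\end{proposition}

\begin{proof}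
Let $\sigma$ be a $1$-Markov strategy and put $a_n(\delta)=\sigma_n(\mathcal{V}(\delta))\cap\delta$, a finite set. Lemma~\ref{lem:escape} with $N=\omega$ and $E_n=\omega_1$ gives $\xi<\omega_1$ and ordinals $\delta_n>\xi$ with $\xi\notin a_n(\delta_n)$. Let $\mathsf{C}$ play $\mathcal{V}(\delta_n)$ in round $n$. Since $\xi<\delta_n$ and $\xi\notin a_n(\delta_n)$, the answer in round $n$ omits $\xi$.
\end{proof}

This is the main idea in its smallest form: $\mathsf{C}$ fixes the target point first and then chooses the moves. It works because the rounds of a $1$-Markov strategy do not interact, so each $\delta_n$ has a single requirement to meet.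

\subsection*{Two covers are enough on $L$}

Against $\mathcal{V}(\delta)$ the natural plan for $\mathsf{F}$ is to rank the ordinals below $\delta$ by a finite-to-one function $f_\delta\colon\delta\to\omega$ and to cover in round $n$ those of rank at most $n$. A single ranking of $\omega_1$ would win at once, but there is none, since a finite-to-one map into $\omega$ has countable domain. With a ranking that depends on $\delta$, player $\mathsf{C}$ keeps $\xi$ uncovered by making $f_{\delta_n}(\xi)>n$ for all $n$, and this forces the rank of $\xi$ to change from some round to the next. A player who sees two covers can punish the change, provided that any two rankings differ at only finitely many points. Such rankings exist; the following fact is well known.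

\begin{lemma}\label{lem:coherent}
There are finite-to-one functions $f_\delta\colon\delta\to\omega$, for $\delta<\omega_1$, such that for $\gamma<\delta$ the functions $f_\gamma$ and $f_\delta|_\gamma$ differ at only finitely many points.
\end{lemma}

\begin{proof}
We define $f_\delta$ by recursion, assuming both properties below $\delta$. Let $f_0=\emptyset$ and $f_{\delta+1}=f_\delta\cup\{(\delta,0)\}$; the function $f_{\delta+1}$ extends $f_\delta$ by one point, so both properties persist. For limit $\delta$ take $0=\delta_0<\delta_1<\cdots$ with supremum $\delta$. Gluing the functions $f_{\delta_{j+1}}$ along the blocks $[\delta_j,\delta_{j+1})$ could take the value $0$ in every block, so we raise the values as we go: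
\[
f_\delta(\xi)=\max\bigl(f_{\delta_{j+1}}(\xi),\,j\bigr)\qquad\text{for }\xi\in[\delta_j,\delta_{j+1}).
\]
If $f_\delta(\xi)\le m$, then $\xi$ lies in a block with index $j\le m$ and $f_{\delta_{j+1}}(\xi)\le m$. Each of these $m+1$ blocks contains finitely many such $\xi$, so $f_\delta$ is finite-to-one.

Now let $\gamma<\delta$ and pick $n$ with $\gamma<\delta_{n+1}$. On a block with index $j\le n$, the functions $f_\delta$ and $f_{\delta_{j+1}}$ differ only where $f_{\delta_{j+1}}(\xi)<j$, which is a finite set, and $f_{\delta_{j+1}}$ and $f_{\delta_{n+1}}$ differ at finitely many points by the inductive assumption. The blocks with $j\le n$ cover $\delta_{n+1}$, so $f_\delta|_{\delta_{n+1}}$ and $f_{\delta_{n+1}}$ differ at finitely many points. So do $f_{\delta_{n+1}}|_\gamma$ and $f_\gamma$, and therefore so do $f_\delta|_\gamma$ and $f_\gamma$.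
\end{proof}

\begin{proposition}\label{prop:onepoint}
Let $Y$ be a Lindel\"of space with $|Y|\le\aleph_1$ and at most one non-isolated point. Then $\mathsf{F}$ has a winning $2$-Markov strategy in $\operatorname{Men}(Y)$. In particular, this holds for $Y=L$.
\end{proposition}

\begin{proof}
If every point is isolated, then $Y$ is countable and a $1$-Markov strategy wins. Let $p$ be the non-isolated point. Since $|Y|\le\aleph_1$, we may identify $Y\setminus\{p\}$ with a set $I\subseteq\omega_1$. If $U\ni p$ is open, then $Y\setminus U$ is a closed discrete subspace of a Lindel\"of space, hence a countable and so bounded subset of $I$. Therefore each open cover $\mathcal{U}$ has a least $\delta(\mathcal{U})<\omega_1$ such that $\{p\}\cup(I\setminus\delta(\mathcal{U}))$ is contained in a member of $\mathcal{U}$.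

Write $\delta_n=\delta(\mathcal{U}_n)$. In round $n$, $\mathsf{F}$ plays $\{p\}\cup(I\setminus\delta_n)\cup G_n\cup H_n$, where $H_0=\emptyset$ and
\begin{align*}
G_n&=\{\xi\in I\cap\delta_n: f_{\delta_n}(\xi)\le n\},\\
H_n&=\{\xi\in I\cap\delta_{n-1}\cap\delta_n: f_{\delta_{n-1}}(\xi)\ne f_{\delta_n}(\xi)\}\qquad(n\ge1).
\end{align*}
The sets $G_n$ and $H_n$ are finite by the two properties in Lemma~\ref{lem:coherent}, so the move is legal, and it depends only on $n$, $\mathcal{U}_{n-1}$ and $\mathcal{U}_n$. The point $p$ is covered in round $0$. Suppose that $\xi\in I$ is never covered. Then $\xi<\delta_n$ for all $n$, and $\xi\notin H_n$ gives $f_{\delta_{n-1}}(\xi)=f_{\delta_n}(\xi)$ for all $n\ge1$. So $f_{\delta_n}(\xi)$ has a constant value $c$, and $\xi\in G_c$, a contradiction.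
\end{proof}

\subsection*{Countable unions and the proof of Theorem~\ref{thm:sharp}(d)}

Since $\mathsf{F}$ knows the round number and a finite union of legal sets is legal, countably many games can be run at once, the $i$th one starting in round $i$.

\begin{lemma}\label{lem:union}
Suppose that $Y=\bigcup_{i<\omega}Y_i$ and that $\mathsf{F}$ has a winning $2$-Markov strategy $\tau^i$ in $\operatorname{Men}(Y_i)$ for each $i$. Then $\mathsf{F}$ has a winning $2$-Markov strategy in $\operatorname{Men}(Y)$.
\end{lemma}

\begin{proof}
In round $n$, $\mathsf{F}$ plays
\[
\tau^n_0(\mathcal{U}_n|Y_n)\ \cup\ \bigcup_{i<n}\tau^i_{n-i}(\mathcal{U}_{n-1}|Y_i,\ \mathcal{U}_n|Y_i).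
\]
This is a finite union of sets legal for $\mathcal{U}_n$. For fixed $i$, the terms with superscript $i$ in rounds $n\ge i$ are the answers of $\tau^i$ to the sequence $\mathcal{U}_i|Y_i,\mathcal{U}_{i+1}|Y_i,\dots$, so they cover $Y_i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(d)]
If $Y\subseteq\{y_i:i<\omega\}$ is countable, then playing the points of $Y$ among $y_0,\dots,y_n$ in round $n$ is a winning $1$-Markov strategy.

Let $Y$ be regular with $Y''=\emptyset$ and $|Y|\le\aleph_1$, and let $\mathsf{F}$ have a winning strategy. We split $Y$ into countably many pieces to which Proposition~\ref{prop:onepoint} applies. The winning strategy makes $Y$ Lindel\"of (Section~\ref{sec:intro}), and this is its only use. The set $Y'$ is closed, and it is discrete as a subspace because $Y''=\emptyset$; hence it is countable. Let $p\in Y'$. The set $Y'\setminus\{p\}$ is closed in $Y'$, hence in $Y$, so regularity gives an open $V_p\ni p$ with $\overline{V_p}\cap Y'=\{p\}$. A point $y\in\overline{V_p}\setminus\{p\}$ is isolated in $Y$, so its neighborhood $\{y\}$ meets $V_p$, that is, $y\in V_p$. Thus $V_p$ is clopen, hence Lindel\"of, and all its points other than $p$ are isolated. The set $R=Y\setminus\bigcup_{p\in Y'}V_p$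 is closed and consists of isolated points, so it is a countable discrete space. Proposition~\ref{prop:onepoint} applies to $R$ and to each $V_p$, and Lemma~\ref{lem:union} gives a winning $2$-Markov strategy on $Y$.
\end{proof}

Regularity is used only to separate the non-isolated points from one another, the bound $|Y|\le\aleph_1$ only to index the isolated points by countable ordinals in Proposition~\ref{prop:onepoint}, and the $T_1$ axiom not at all. The height bound, together with the Lindel\"of property, makes $Y'$ countable. A regular scattered example of size $\aleph_1$ therefore needs a third level; in the space $X$ the third level makes room for uncountably many copies of $L$ in a Lindel\"of space.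

\section{The space $X$}\label{sec:X}

Let $X$ be the set of sequences of length at most $2$ of countable ordinals:
\[
X=\{\rho\}\cup\{(\alpha):\alpha<\omega_1\}\cup\{(\alpha,\beta):\alpha,\beta<\omega_1\},
\]
where $\rho$ is the empty sequence. Then $|X|=\aleph_1$. Put $X_\alpha=\{(\alpha)\}\cup\{(\alpha,\beta):\beta<\omega_1\}$. A set $U\subseteq X$ is declared open if
\begin{itemize}
\item $\rho\in U$ implies that there is $\gamma<\omega_1$ with $X_\alpha\subseteq U$ for all $\alpha\ge\gamma$, and
\item for each $\alpha$, $(\alpha)\in U$ implies that there is $\gamma<\omega_1$ with $(\alpha,\beta)\in U$ for all $\beta\ge\gamma$.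
\end{itemize}
Both conditions pass to unions. They also pass to countable intersections: if $\gamma_i$ is a witness for $U_i$, then $\sup_i\gamma_i<\omega_1$ is a witness for $\bigcap_iU_i$. So this is a topology and $X$ is a P-space. A subset of $\omega_1$ contains a final segment exactly when its complement is countable, so each $X_\alpha$ is a copy of $L$, with $(\alpha)$ in the role of $\infty$.

The moves of $\mathsf{C}$ will be the analogues of the partitions $\mathcal{V}(\delta)$. For $\delta<\omega_1$ let $T_\delta\subseteq X$ be the countable set of sequences all of whose entries are below $\delta$. For $s\in T_\delta$ let $P^\delta_s$ be the set of $x\in X$ such that $s$ is the longest initial segment of $x$ lying in $T_\delta$. Explicitly, for $\alpha,\beta<\delta$,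
\[
P^\delta_\rho=\{\rho\}\cup\bigcup_{\alpha'\ge\delta}X_{\alpha'},\qquad
P^\delta_{(\alpha)}=\{(\alpha)\}\cup\{(\alpha,\beta'):\beta'\ge\delta\},\qquad
P^\delta_{(\alpha,\beta)}=\{(\alpha,\beta)\}.
\]
Each of these sets satisfies the two conditions, with $\gamma=\delta$ or $\gamma=0$ where a witness is needed. So $\mathcal{U}(\delta)=\{P^\delta_s:s\in T_\delta\}$ is a countable partition of $X$ into nonempty open sets, and each cell is clopen, because its complement is a union of cells.

\begin{lemma}\label{lem:top}
The space $X$ is zero-dimensional, Hausdorff, and scattered of height $3$.
\end{lemma}

\begin{proof}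
If $\delta$ exceeds the entries of $x$, then the cell of $\mathcal{U}(\delta)$ that contains $x$ is $P^\delta_x$. If $U\ni x$ is open and $\delta$ is also at least the witness $\gamma$ for $x\in U$ (none is needed when $x$ has length $2$), then $P^\delta_x\subseteq U$. So the cells form a clopen base. If $x\ne y$ and $\delta$ exceeds the entries of both, then $P^\delta_x$ and $P^\delta_y$ are disjoint open neighborhoods.

The points $(\alpha,\beta)$ are isolated, while every neighborhood of $(\alpha)$ or of $\rho$ contains points of length $2$; so $X'=\{\rho\}\cup\{(\alpha):\alpha<\omega_1\}$. In $X'$ the point $(\alpha)$ is isolated, since $P^{\alpha+1}_{(\alpha)}\cap X'=\{(\alpha)\}$, while every neighborhood of $\rho$ contains points $(\alpha)$. Hence $X''=\{\rho\}$ and $X'''=\emptyset$.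
\end{proof}

\begin{proposition}\label{prop:win}
Player $\mathsf{F}$ has a winning strategy in $\operatorname{Men}(X)$, even one that plays a single member of $\mathcal{U}_n$ in round $n$. In particular, $X$ is Lindel\"of.
\end{proposition}

\begin{proof}
In round $0$, $\mathsf{F}$ plays a member $U$ of $\mathcal{U}_0$ containing $\rho$ and fixes $\delta>0$ with $P^\delta_\rho\subseteq U$. What remains lies in $\bigcup_{\alpha<\delta}X_\alpha$. Enumerate $\delta=\{\alpha_i:i<\omega\}$, with repetitions if necessary, and partition $\omega\setminus\{0\}$ into infinite sets $N_i$, $i<\omega$. In the first round $n$ of $N_i$, $\mathsf{F}$ plays a member of $\mathcal{U}_n$ containing $(\alpha_i)$; it omits only countably many points of $X_{\alpha_i}$. In the remaining rounds of $N_i$, $\mathsf{F}$ goes through these points one at a time, playing a member of the current cover that contains the next point. Every $X_{\alpha_i}$ is covered.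
\end{proof}

\begin{remark}\label{rem:refine}
Player $\mathsf{C}$ loses nothing by using only the partitions $\mathcal{U}(\delta)$: for every open cover $\mathcal{U}$ there is $\delta$ such that each cell of $\mathcal{U}(\delta)$ lies in a member of $\mathcal{U}$, so $\mathsf{F}$ may answer $\mathcal{U}$ as if it were $\mathcal{U}(\delta)$. To find $\delta$, choose $\delta_0$ such that $P^{\delta_0}_\rho$ lies in a member of $\mathcal{U}$, and for each $\alpha$ choose $\gamma_\alpha$ such that $\{(\alpha)\}\cup\{(\alpha,\beta):\beta\ge\gamma_\alpha\}$ lies in a member of $\mathcal{U}$. We need $\delta\ge\delta_0$ and $\delta\ge\gamma_\alpha$ for all $\alpha<\delta$. Put $\delta_{i+1}=\sup(\{\delta_i\}\cup\{\gamma_\alpha:\alpha<\delta_i\})+1$ and $\delta=\sup_i\delta_i<\omega_1$. If $\alpha<\delta$, then $\alpha<\delta_i$ for some $i$, and $\gamma_\alpha<\delta_{i+1}\le\delta$. This fact is not used below.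
\end{remark}

\section{No $2$-Markov strategy wins on $X$}\label{sec:main}

Against a $2$-Markov strategy the argument of Proposition~\ref{prop:L} breaks down because the move of $\mathsf{C}$ in round $n$ influences the answers in rounds $n$ and $n+1$, so all the choices are linked in one infinite chain. The chain can be cut at every second link. Fix the move $\mathcal{U}(\delta)$ in an even round $n$. The answer meets finitely many of countably many cells, so there are countably many possibilities for the set of cells met, and one of them occurs for uncountably many preceding moves $\mathcal{U}(\varepsilon)$. If $\mathsf{C}$ takes each odd move from such an uncountable set, then the answer in an even round depends, as far as cells are concerned, on the current move alone, and Lemma~\ref{lem:escape} produces a target and the even moves. Once the even moves are fixed, the answer in an odd round depends on the current move alone, and this move still ranges over an uncountable set, so Lemma~\ref{lem:escape} applies a second time.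

On $L$ this plan fails, as it must by Proposition~\ref{prop:onepoint}. There $\mathsf{F}$ can always take the cell of $\infty$, so the target $\xi$ has to lie below every move. The second application of the lemma excludes a countable set that depends on the even moves, and nothing prevents this set from containing the target $\xi$, which was fixed before them. On $X$ the target $(\alpha,\beta)$ has two coordinates. The first application chooses $\alpha$ and even moves $\delta_n$, and the second chooses $\beta$ and odd moves $\varepsilon_m$, with
\[
\alpha<\delta_n\le\beta<\varepsilon_m\qquad(n\text{ even},\ m\text{ odd}).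
\]
In even rounds the cell of the target is then $P^{\delta_n}_{(\alpha)}$, which does not depend on $\beta$, so $\beta$ can be chosen late.

\begin{proposition}\label{prop:lose}
Player $\mathsf{F}$ has no winning $2$-Markov strategy in $\operatorname{Men}(X)$.
\end{proposition}

\begin{proof}
Let $\sigma$ be a $2$-Markov strategy. For $\delta',\delta<\omega_1$ and $n\ge1$ put
\[
A_0(\delta)=\{s\in T_\delta:P^\delta_s\text{ meets }\sigma_0(\mathcal{U}(\delta))\},
\]
\[
A_n(\delta',\delta)=\{s\in T_\delta:P^\delta_s\text{ meets }\sigma_n(\mathcal{U}(\delta'),\mathcal{U}(\delta))\}.
\]
These sets are finite because $\mathcal{U}(\delta)$ is a partition. A point is omitted by an answer as soon as the index $s$ of its cell is not in the corresponding set.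

\emph{Step 1: stabilizing the even rounds.} Let $n\ge2$ be even and $\delta<\omega_1$. The map $\varepsilon\mapsto A_n(\varepsilon,\delta)$ sends $\omega_1$ into the countable set of finite subsets of $T_\delta$. So there is a finite $K_n(\delta)\subseteq T_\delta$ such that
\[
E_n(\delta)=\{\varepsilon<\omega_1:A_n(\varepsilon,\delta)=K_n(\delta)\}
\]
is uncountable. Round $0$ has no preceding move; put $K_0(\delta)=A_0(\delta)$.

\emph{Step 2: the first coordinate and the even moves.} Apply Lemma~\ref{lem:escape} with $N$ the set of even numbers, each uncountable set equal to $\omega_1$, and the finite sets $\{\alpha:(\alpha)\in K_n(\delta)\}$. We obtain $\alpha<\omega_1$ and, for each even $n$, an ordinal $\delta_n$ with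
\[
\alpha<\delta_n<\omega_1,\qquad(\alpha)\notin K_n(\delta_n).
\]

\emph{Step 3: the second coordinate and the odd moves.} The move in an odd round $n$ is preceded by $\mathcal{U}(\delta_{n-1})$, and it must come from $E_{n+1}(\delta_{n+1})$ so that Step 2 controls round $n+1$. Apply Lemma~\ref{lem:escape} with $N$ the set of odd numbers, the uncountable sets $E_{n+1}(\delta_{n+1})$, and the finite sets $\{\beta:(\alpha,\beta)\in A_n(\delta_{n-1},\varepsilon)\}$. Let $D$ be the countable set that it provides. Since $\sup\{\delta_n:n\text{ even}\}<\omega_1$, there is $\beta\in\omega_1\setminus D$ with $\beta\ge\delta_n$ for all even $n$. For each odd $n$ there is $\varepsilon_n$ with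
\[
\varepsilon_n\in E_{n+1}(\delta_{n+1}),\qquad\varepsilon_n>\beta,\qquad(\alpha,\beta)\notin A_n(\delta_{n-1},\varepsilon_n).
\]

\emph{Step 4: the play.} Let $\mathsf{C}$ play $\mathcal{U}(\delta_0),\mathcal{U}(\varepsilon_1),\mathcal{U}(\delta_2),\mathcal{U}(\varepsilon_3),\dots$. We show that no answer contains $(\alpha,\beta)$.

Let $n$ be even. Since $\alpha<\delta_n\le\beta$, the cell of $(\alpha,\beta)$ in $\mathcal{U}(\delta_n)$ has index $(\alpha)$. For $n=0$ the set of indices met is $A_0(\delta_0)=K_0(\delta_0)$. For $n\ge2$ it is $A_n(\varepsilon_{n-1},\delta_n)$, which equals $K_n(\delta_n)$ because $\varepsilon_{n-1}\in E_n(\delta_n)$. In both cases it omits $(\alpha)$ by Step 2.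

Let $n$ be odd. Since $\alpha<\delta_0\le\beta<\varepsilon_n$, the cell of $(\alpha,\beta)$ in $\mathcal{U}(\varepsilon_n)$ has index $(\alpha,\beta)$, and the set of indices met is $A_n(\delta_{n-1},\varepsilon_n)$, which omits $(\alpha,\beta)$ by Step 3.

So $\sigma$ is not winning.
\end{proof}

The memory bound enters in two places: in Step 1, where the answer in an even round depends on a single earlier move, and in Step 3, where the only earlier move seen in an odd round has already been fixed.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The size of $X$ and the P-space property were established with the definition, the other topological properties in Lemma~\ref{lem:top} and Proposition~\ref{prop:win}, and the two statements about the game in Propositions~\ref{prop:win} and~\ref{prop:lose}.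
\end{proof}

\section{How much must be remembered}\label{sec:forget}

\subsection*{Strategies that forget every round}

A longer window does not help, because $\mathsf{F}$ can simulate a slower game: cut $\omega$ into finite blocks so long that a window never reaches back beyond the previous block, and pretend that each cover was repeated throughout a block.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Let $\sigma$ be a winning $W$-strategy in $\operatorname{Men}(Y)$. For each $b<\omega$, each of the finitely many rounds $m<b$ lies in finitely many $W(n)$, so $\min W(n)\ge b$ for all large $n$. This is where the hypothesis on $W$ is used. Choose $0=b_0<b_1<\cdots$ such that $\min W(n)\ge b_j$ for all $n\ge b_{j+1}$, and let $I_j=[b_j,b_{j+1})$. If $n\in I_0$, then $W(n)\subseteq\{0,\dots,n\}\subseteq I_0$. If $n\in I_j$ with $j\ge1$, then $n\ge b_j$ gives $W(n)\subseteq[b_{j-1},n]\subseteq I_{j-1}\cup I_j$.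

Given covers $\mathcal{V}_0,\mathcal{V}_1,\dots$, consider the slow play in which $\mathsf{C}$ plays $\mathcal{V}_j$ in all rounds of $I_j$, and let $\tau_j$ be the union of the answers of $\sigma$ in the rounds $n\in I_j$. By the inclusions above, $\tau_j$ depends only on $j$, $\mathcal{V}_{j-1}$ and $\mathcal{V}_j$, and $\tau_0$ only on $\mathcal{V}_0$. It is a finite union of sets legal for $\mathcal{V}_j$. So $\tau=(\tau_j)$ is a $2$-Markov strategy, and $\bigcup_j\tau_j$ is the union of all answers of $\sigma$ in the slow play, which is $Y$. The statements about $X$ follow from Proposition~\ref{prop:lose}.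
\end{proof}

Part (b) shows that the hypothesis cannot be relaxed by even one round: on $X$ a $W$-strategy wins for $W(n)=\{0,n-1,n\}$ ($n\ge1$), where only round $0$ is not eventually forgotten.

\subsection*{Wasting the remembered rounds}

The negative statements in (b) and (c) share one mechanism. Player $\mathsf{C}$ fixes the moves that $\mathsf{F}$ will remember, finds a clopen set untouched by the answers, and continues inside that set, where the remembered moves carry no information.

\begin{lemma}\label{lem:local}
Let $\sigma$ be a winning $W$-strategy in $\operatorname{Men}(Y)$, let $m<\omega$, let $\mathcal{U}_0,\dots,\mathcal{U}_{m-1}$ be open covers of $Y$, and let $Q\subseteq Y$ be a clopen set disjoint from the answers of $\sigma$ to these covers in rounds $0,\dots,m-1$. Put $W^*(n)=\{j\le n:m+j\in W(m+n)\}$. Then $W^*$ is an information system and $\mathsf{F}$ has a winning $W^*$-strategy in $\operatorname{Men}(Q)$.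
\end{lemma}

\begin{proof}
We have $n\in W^*(n)$ because $m+n\in W(m+n)$. For an open cover $\mathcal{V}$ of $Q$ let $\mathcal{V}^+=\mathcal{V}\cup\{Y\setminus Q\}$, which is an open cover of $Y$ since $Q$ is clopen. Given covers $\mathcal{V}_0,\mathcal{V}_1,\dots$ of $Q$, let $F_0,F_1,\dots$ be the answers of $\sigma$ to $\mathcal{U}_0,\dots,\mathcal{U}_{m-1},\mathcal{V}^+_0,\mathcal{V}^+_1,\dots$, and let $\mathsf{F}$ play $F_{m+n}\cap Q$ in round $n$ of $\operatorname{Men}(Q)$. This set is legal for $\mathcal{V}_n$: of the finitely many members of $\mathcal{V}_n^+$ that cover $F_{m+n}$, discard $Y\setminus Q$. The first $m$ covers are fixed, so the move depends only on $n$ and $(\mathcal{V}_j)_{j\in W^*(n)}$. The sets $F_i$ cover $Y$ and those with $i<m$ miss $Q$, so the sets $F_{m+n}\cap Q$ cover $Q$.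
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
\emph{The cover $\mathcal{U}_0$ and the last two covers suffice.} For $0<\delta<\omega_1$ let $Y_\delta=\bigcup_{\alpha<\delta}X_\alpha$. It is a countable union of copies of $L$, so Proposition~\ref{prop:onepoint} and Lemma~\ref{lem:union} give a winning $2$-Markov strategy $\tau^\delta$ in $\operatorname{Men}(Y_\delta)$; fix one for each $\delta$. Given $\mathcal{U}_0$, let $\delta>0$ be least such that $P^\delta_\rho$ lies in a member of $\mathcal{U}_0$. Player $\mathsf{F}$ plays $P^\delta_\rho=X\setminus Y_\delta$ in round $0$, then $\tau^\delta_0(\mathcal{U}_1|Y_\delta)$ in round $1$, and $\tau^\delta_{n-1}(\mathcal{U}_{n-1}|Y_\delta,\mathcal{U}_n|Y_\delta)$ in round $n\ge2$. The rounds $n\ge1$ cover $Y_\delta$, and $\mathcal{U}_0$ is consulted only to recover $\delta$.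

\emph{The cover $\mathcal{U}_0$ and the last cover do not suffice.} Suppose that $\sigma$ is a winning $W$-strategy for $W(n)=\{0,n\}$. Let $\mathcal{U}_0=\mathcal{U}(\omega)$. The answer meets finitely many cells, so it misses $Q=P^\omega_{(a)}$ for some $a<\omega$. Lemma~\ref{lem:local} with $m=1$ gives $W^*(n)=\{n\}$, that is, a winning $1$-Markov strategy in $\operatorname{Men}(Q)$. In $Q=\{(a)\}\cup\{(a,\beta):\omega\le\beta<\omega_1\}$ the $\aleph_1$ points $(a,\beta)$ are isolated and the neighborhoods of $(a)$ are the sets containing $(a)$ with countable complement. So $Q$ is homeomorphic to $L$, which contradicts Proposition~\ref{prop:L}.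
\end{proof}

On $X$ one remembered round is enough because there is one root $\rho$, and covering it reduces the game to a countable union of copies of $L$. On $Z=\omega\times X$ there are infinitely many roots, and $\mathsf{C}$ can keep $\mathsf{F}$ to finitely many of them in any finite number of rounds.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
Write $Z_i=\{i\}\times X$. The sets $Z_i$ are clopen copies of $X$ that partition $Z$, and a subset of $Z$ is open if and only if its trace on each $Z_i$ is open. Hence countable intersections of open sets are open; the sets $\{i\}\times P^\delta_s$ form a clopen base; two points are separated inside one $Z_i$ or by two different ones; and $Z^{(k)}=\omega\times X^{(k)}$, so the height is $3$. Also $|Z|=\aleph_0\cdot\aleph_1=\aleph_1$. To win with perfect information, $\mathsf{F}$ partitions $\omega$ into infinite sets $M_i$ and, in the rounds $n\in M_i$, follows the strategy of Proposition~\ref{prop:win} on $Z_i$ against the covers $\mathcal{U}_n|Z_i$. In particular, $Z$ is Lindel\"of.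

Now let $W$ be an information system and $m<\omega$ such that every round from $m$ on is eventually forgotten, and suppose that $\sigma$ is a winning $W$-strategy in $\operatorname{Men}(Z)$. Let $\mathsf{C}$ play the partition $\{Z_i:i<\omega\}$ in rounds $0,\dots,m-1$. Each of the $m$ answers meets finitely many cells, so some $Z_i$ is missed by all of them. Lemma~\ref{lem:local} with $Q=Z_i$ gives a winning $W^*$-strategy in $\operatorname{Men}(Z_i)$. For each $j$, we have $j\in W^*(n)$ only if $m+j\in W(m+n)$, which happens for finitely many $n$; so every round is eventually forgotten in $W^*$. Since $Z_i$ is homeomorphic to $X$, this contradicts part (a).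
\end{proof}

\begin{thebibliography}{1}

\bibitem{ACF}
\emph{Almost compatible functions and infinite length games},
\texttt{https://projecteuclid.org/\allowbreak download/\allowbreak pdf\_1/\allowbreak euclid.rmjm/\allowbreak 1528077627}.

\end{thebibliography}
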